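# Crossed discs and the characters of the bidual of a function algebra

## 1. Grids of crossing discs

Write $\mathbb D$ for the open unit disc, $\mathbb T=\partial\mathbb D$, and $A(\mathbb D)$ for the disc algebra (functions continuous on $\overline{\mathbb D}$, holomorphic on $\mathbb D$). For an integer $n\ge 1$ and $0<r<1$ let
$$Z_n=\{z\in\mathbb C: z^n=r^n\},\qquad X_n=\{(z,w)\in\overline{\mathbb D}^2:\ (z^n-r^n)(w^n-r^n)=0\}.$$
The set $Z_n$ consists of $n$ equally spaced points on the circle $|z|=r$, and $X_n$ is the union of the $n$ "horizontal" discs $\overline{\mathbb D}\times\{w_j\}$, $w_j\in Z_n$, and the $n$ "vertical" discs $\{z_i\}\times\overline{\mathbb D}$, $z_i\in Z_n$. For $n=1$ these are two discs meeting at the single point $(r,r)$. For $n=2$ there are four discs, and the crossing points are the four points $(\pm r,\pm r)$. In general the crossing points form the set $Z_n\times Z_n$.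

For a compact set $L\subset\mathbb C^d$ let $P(L)$ be the uniform closure of the polynomials in $C(L)$. Recall that the characters (nonzero multiplicative linear functionals) of $P(L)$ are the evaluations at points of the polynomially convex hull $\{p: |Q(p)|\le \sup_L|Q| \text{ for all polynomials } Q\}$, and that $L$ is called polynomially convex if it equals its hull. The set $X_n$ is polynomially convex. Indeed, a point outside $\overline{\mathbb D}^2$ is excluded from the hull by a coordinate function. A point of $\overline{\mathbb D}^2\setminus X_n$ is excluded by $(z^n-r^n)(w^n-r^n)$, which vanishes on $X_n$ and not at that point. So the characters of $P(X_n)$ are exactly the evaluations at points of $X_n$.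

Every point of $X_n$ has a coordinate of modulus exactly $r$, so on $X_n$
$$|z|\le 1,\qquad |w|\le1,\qquad \max(|z|,|w|)\ge r. \tag{1.1}$$
If $g\in P(X_n)$ and $z_i,w_j\in Z_n$, then the slices $g(\cdot,w_j)$ and $g(z_i,\cdot)$ lie in $A(\mathbb D)$, being uniform limits of polynomials in one variable.

By (1.1) the coordinates have no common zero on $X_n$, so the equation $zg_1+wg_2=1$ is solvable in $P(X_n)$. We now show that solving it is expensive when $n$ is large, although the lower bound $r$ does not depend on $n$.

**Lemma 1.** If $q\in A(\mathbb D)$, then $\bigl|\frac1n\sum_{z\in Z_n}z\,q(z)\bigr|\le r^n\|q\|$.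

*Proof.* Put $h(z)=zq(z)$ and $\omega=e^{2\pi i/n}$. The function $\frac1n\sum_{k=0}^{n-1}h(\omega^kz)$ is continuous on $\overline{\mathbb D}$, holomorphic inside, and invariant under $z\mapsto\omega z$; its power series contains only powers $z^{mn}$. Hence it equals $H(z^n)$ with $H\in A(\mathbb D)$. Moreover $\|H\|\le\|h\|\le\|q\|$ and $H(0)=h(0)=0$. Schwarz's lemma gives $|H(r^n)|\le r^n\|q\|$. Taking $z=r$, we see that $H(r^n)$ is the average of $h$ over $Z_n$. $\square$

**Lemma 2.** Let $\mu_n$ be normalized counting measure on $Z_n\times Z_n\subset X_n$. For $g\in P(X_n)$,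
$$\Bigl|\int zg\,d\mu_n\Bigr|\le r^n\|g\|,\qquad \Bigl|\int wg\,d\mu_n\Bigr|\le r^n\|g\|.$$

*Proof.* For each $w_j\in Z_n$, Lemma 1 applied to $q=g(\cdot,w_j)$ bounds $\frac1n\sum_{z\in Z_n} zg(z,w_j)$ by $r^n\|g\|$. Averaging over $j$ gives the first inequality. The second is the same with the vertical discs. $\square$

Suppose $g_1,g_2\in P(X_n)$ and $zg_1+wg_2=1$ on $X_n$. Integrating against the probability measure $\mu_n$ gives $1\le r^n(\|g_1\|+\|g_2\|)$, that is,
$$\|g_1\|+\|g_2\|\ge r^{-n}. \tag{1.2}$$
This is nearly sharp. Take $g_1=r^{-2n}z^{n-1}(r^n-w^n)$ and $g_2=r^{-n}w^{n-1}$, so that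
$$zg_1+wg_2=r^{-2n}z^n(r^n-w^n)+r^{-n}w^n .$$
Where $w^n=r^n$ the right side is $0+1$. Where $z^n=r^n$ it is $r^{-n}(r^n-w^n)+r^{-n}w^n=1$. The function $g_1$ vanishes on the horizontal discs, and on the vertical ones $|z|=r$ and $|r^n-w^n|\le2$, so $\|g_1\|\le 2r^{-n-1}$; also $\|g_2\|\le r^{-n}$. Thus $\|g_1\|+\|g_2\|\le 3r^{-n-1}$.

The sets $X_n$ serve to build one function algebra whose bidual has a character that is not a point evaluation in the natural sense, which we now make precise.

## 2. Evaluations at points of $Y$, and what is to be proved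

Let $X$ be a compact Hausdorff space and $A\subset C(X)$ a function algebra: a closed subalgebra that contains the constants and separates the points of $X$. Write $\sigma(\cdot)$ for the spectrum of a commutative unital Banach algebra, i.e. the space of its characters with the weak-star topology. We assume throughout that $\sigma(A)=X$: every character of $A$ is evaluation at a point of $X$. For instance $\sigma(A(\mathbb D))=\overline{\mathbb D}$, so the assumption holds for $A(\mathbb D)$ on $X=\overline{\mathbb D}$. It fails for the same functions regarded on $\mathbb T$, since then evaluation at $0$ is missing.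

Let $M(X)=C(X)^*$ be the space of complex regular Borel measures. The bidual $C(X)^{**}=M(X)^*$ with the Arens product is a commutative unital C*-algebra, so $C(X)^{**}\cong C(Y)$, where $Y$ is its spectrum; also $M(Y)=C(Y)^*$. For $F\in C(X)^{**}$ we write $\langle F,\nu\rangle$ for its value at $\nu\in M(X)$, and $F(y)$ for its value at $y\in Y$. We regard $C(X)$ as a subset of $C(X)^{**}$, with $\langle f,\nu\rangle=\int f\,d\nu$. We use these standard facts.

* The product of $C(X)^{**}$ is separately weak-star continuous, and its involution is weak-star continuous.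
* $A^{**}$ is identified with the weak-star closure of $A$ in $C(X)^{**}$. By the bipolar theorem it is $\{F:\langle F,\nu\rangle=0 \text{ for all }\nu\in A^\perp\}$, where $A^\perp\subset M(X)$ is the annihilator of $A$.
* (Goldstine) Each $G\in A^{**}$ is the weak-star limit of a net in $A$ bounded by $\|G\|$.

The product of two elements of $A^{**}$ is again in $A^{**}$. Indeed, if $g_\alpha\to G$ and $h_\beta\to H$ weak-star with $g_\alpha,h_\beta\in A$, then $g_\alpha h_\beta\to Gh_\beta$ in $\alpha$, so $Gh_\beta\in A^{**}$; then $Gh_\beta\to GH$ in $\beta$. So $A^{**}$ is a closed unital subalgebra of $C(Y)$.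

Each $y\in Y$ gives the character $F\mapsto F(y)$ of $A^{**}$. Two points give the same character exactly when $F(y_1)=F(y_2)$ for all $F\in A^{**}$, i.e. when $\delta_{y_1}-\delta_{y_2}\in(A^{**})^\perp\subset M(Y)$. Writing $Y/_{(A^{**})^\perp}$ for the quotient of $Y$ by this equivalence relation, we get a natural injection of $Y/_{(A^{**})^\perp}$ into $\sigma(A^{**})$. The following problem is taken from "Dual Algebras And A-Measures.": **is $\sigma(A^{**})=Y/_{(A^{**})^\perp}$ for every such $A$?** In plain words: is every character of $A^{**}$ evaluation at some point of $Y$?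

The answer is no. We shall prove three theorems.

**Theorem 1.** There is a compact polynomially convex $K\subset\mathbb C^2$ such that for $A=P(K)$, $X=K=\sigma(A)$, there are $F_1,F_2\in A^{**}$ with $\|F_j\|\le1$ and $\max(|F_1|,|F_2|)\ge\frac12$ on $Y$, but $F_1G_1+F_2G_2=1$ has no solution $G_1,G_2\in A^{**}$. Hence some $\varphi\in\sigma(A^{**})$ has $\varphi(F_1)=\varphi(F_2)=0$, and $\varphi$ is not evaluation at any point of $Y$.

**Theorem 2.** For the same $A$ and every free ultrafilter $\mathcal U$ on $\mathbb N$ there is an injective map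
$$\mathbb D^2\ni(a,b)\mapsto\varphi_{\mathcal U,a,b}\in\sigma(A^{**})\setminus Y/_{(A^{**})^\perp}$$
such that $(a,b)\mapsto\varphi_{\mathcal U,a,b}(G)$ is holomorphic for each $G\in A^{**}$ and $\varphi_{\mathcal U,a,b}(F_1)=a$, $\varphi_{\mathcal U,a,b}(F_2)=b$. Different $\mathcal U$ give disjoint bidiscs. Moreover, in Theorem 1 the bound $\frac12$ can be replaced by any $r<1$ (same $A$, with $F_1,F_2$ depending on $r$).

**Theorem 3.** If $A$ is generated by one function (with $\sigma(A)=X$), equivalently $A=P(K)$ with $K\subset\mathbb C$ compact, $\mathbb C\setminus K$ connected and $X=K$, then $\sigma(A^{**})=Y/_{(A^{**})^\perp}$.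

So the equality holds for all singly generated algebras and fails for some doubly generated one.

## 3. Elements of the bidual as families of $L^\infty$ functions

The space $Y$ is large and hard to picture, so we need a concrete way to multiply in $C(X)^{**}$. Let $\nu\ge0$ be a measure in $M(X)$. For $\Lambda\in M(X)^*$, the functional $k\mapsto\langle\Lambda,k\nu\rangle$ on $L^1(\nu)$ is given by a function $\Lambda_\nu\in L^\infty(\nu)$:
$$\langle\Lambda,k\nu\rangle=\int\Lambda_\nu k\,d\nu\qquad(k\in L^1(\nu)),\qquad \|\Lambda_\nu\|_\infty\le\|\Lambda\|.$$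
Since every complex measure has the form $k|\nu|$, the family $(\Lambda_\nu)_{\nu\ge0}$ determines $\Lambda$. For $f\in C(X)$, $f_\nu$ is the class of $f$.

**Lemma 3.** $(\Lambda\Gamma)_\nu=\Lambda_\nu\Gamma_\nu$ and $(\Lambda^*)_\nu=\overline{\Lambda_\nu}$ for all $\Lambda,\Gamma\in M(X)^*$ and $\nu\ge0$.

*Proof.* First let $\Lambda=f\in C(X)$, and let $g_\beta\in C(X)$ be a bounded net tending weak-star to $\Gamma$. For $k\in L^1(\nu)$,
$$\langle f\Gamma,k\nu\rangle=\lim\int fg_\beta k\,d\nu=\lim\langle g_\beta,fk\nu\rangle=\langle\Gamma,fk\nu\rangle=\int f\,\Gamma_\nu k\,d\nu .$$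
Now let $f_\alpha\in C(X)$ be a bounded net tending weak-star to $\Lambda$. Since $\Gamma_\nu k\in L^1(\nu)$,
$$\langle\Lambda\Gamma,k\nu\rangle=\lim\langle f_\alpha\Gamma,k\nu\rangle=\lim\int f_\alpha\Gamma_\nu k\,d\nu=\langle\Lambda,\Gamma_\nu k\nu\rangle=\int\Lambda_\nu\Gamma_\nu k\,d\nu .$$
Finally $\bar f_\alpha\to\Lambda^*$ weak-star, so $\langle\Lambda^*,k\nu\rangle=\lim\overline{\int f_\alpha\bar k\,d\nu}=\int\overline{\Lambda_\nu}\,k\,d\nu$. $\square$

Two consequences will be used all the time. First, for $x\in X$ the map $\Lambda\mapsto\langle\Lambda,\delta_x\rangle=\Lambda_{\delta_x}$ is a character of $C(X)^{**}$. So each point mass $\delta_x$ is a point of $Y$, and it is a weak-star continuous character. The second consequence concerns discontinuous functions.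

**Lemma 4.** For a bounded Borel function $b$ on $X$ let $J(b)\in C(X)^{**}$ be given by $\langle J(b),\nu\rangle=\int b\,d\nu$. Then $J$ is a unital $*$-homomorphism extending the inclusion of $C(X)$, and $\|J(b)\|\le\sup|b|$. It preserves order, absolute values and maxima. If $b$ is the pointwise limit of a bounded sequence in $A$, then $J(b)\in A^{**}$.

*Proof.* $J(b)_\nu$ is the class of $b$ in $L^\infty(\nu)$, so by Lemma 3 $J(bc)$ and $J(b)J(c)$ have the same component $bc$ for every $\nu$, and likewise $J(\bar b)=J(b)^*$. If $b\ge0$ then $J(b)=J(\sqrt b)^2$ is the square of a self-adjoint element, so $J(b)\ge0$ on $Y$. Next, $J(|b|)\ge0$ and $J(|b|)^2=J(b)^*J(b)$, so $J(|b|)=|J(b)|$. For real $s,t$ we have $\max(s,t)=\frac12(s+t+|s-t|)$, so $J$ preserves maxima. If $b_k\to b$ pointwise and boundedly with $b_k\in A$, dominated convergence gives $b_k=J(b_k)\to J(b)$ weak-star. $\square$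

Here is a small example of the identification in $Y/_{(A^{**})^\perp}$. Let $A=A(\mathbb D)$, $X=\overline{\mathbb D}$, and let $\nu$ be area measure on $\overline{\mathbb D}$. For $F\in A^{**}$ put $\tilde F(\zeta)=\langle F,\delta_\zeta\rangle$ for $\zeta\in\mathbb D$. A bounded net $f_\alpha\in A$ with $f_\alpha\to F$ weak-star converges to $\tilde F$ at each point of $\mathbb D$. Bounded families of holomorphic functions are equicontinuous on compact sets, so the convergence is locally uniform, and $\tilde F$ is bounded and holomorphic on $\mathbb D$. Testing against $k\in L^1(\nu)$ supported in a compact subset of $\mathbb D$ (such $k$ are dense in $L^1(\nu)$) shows $F_\nu=\tilde F$. The function $z$ is not invertible in $L^\infty(\nu)$, so some character $\chi$ of $L^\infty(\nu)$ has $\chi(z)=0$. By Lemma 3, $y(\Lambda)=\chi(\Lambda_\nu)$ defines a point $y\in Y$. For $F\in A^{**}$ we have $\tilde F-\tilde F(0)=zg$ with $g$ bounded, so $F(y)=\tilde F(0)=\langle F,\delta_0\rangle$. Thus $y\sim\delta_0$. Yet $y\ne\delta_0$ in $Y$, since $J(1_{\{0\}})$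 takes the value $1$ at $\delta_0$ and $0$ at $y$.

## 4. A Bézout criterion, and how far compactness goes

The purpose of this section is to turn the question about characters into one about solving equations, and to see what the hypothesis $\sigma(A)=X$ gives by itself.

**Lemma 5.** $\sigma(A^{**})=Y/_{(A^{**})^\perp}$ if and only if, whenever $F^1,\dots,F^N\in A^{**}$ satisfy $\sum_j|F^j|\ge\delta$ on $Y$ for some $\delta>0$, there are $G^1,\dots,G^N\in A^{**}$ with $\sum_jF^jG^j=1$.

*Proof.* Assume equality of spectra, and let $\sum_j|F^j|\ge\delta$ on $Y$. If $1$ were not in the ideal generated by the $F^j$, this proper ideal would lie in a maximal ideal, the kernel of a character vanishing at all $F^j$. That character is evaluation at some $y\in Y$, which contradicts $\sum_j|F^j(y)|\ge\delta$.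

Conversely, let $\varphi\in\sigma(A^{**})$ not lie in the image of $Y$. The image is compact, so some basic neighborhood of $\varphi$ misses it. After subtracting constants this gives $F^1,\dots,F^N\in A^{**}$ with $\varphi(F^j)=0$ and $\delta>0$ such that $\max_j|F^j(y)|\ge\delta$ for all $y\in Y$. If $\sum_jF^jG^j=1$ with $G^j\in A^{**}$, applying $\varphi$ gives $0=1$. $\square$

For $A=C(X)$ we have $A^{**}=C(Y)$, and $G^j=\overline{F^j}/\sum_k|F^k|^2$ solves every such equation. For general $A$ the complex conjugate is not available.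

Next suppose that $F^j=f^j$ happens to lie in $A$. Since $\delta_x\in Y$, the bound $\sum_j|f^j|\ge\delta$ holds on $X=\sigma(A)$. So no character of $A$ kills all $f^j$, and $\sum_jf^jg^j=1$ is solvable in $A$. Therefore a counterexample must use elements of $A^{**}\setminus A$.

The natural attempt at a positive answer is to approximate: take bounded nets $f^j_\alpha\in A$ with $f^j_\alpha\to F^j$ weak-star, solve $\sum_jf^j_\alpha g^j_\alpha=1$ in $A$, and pass to a limit of the $g^j_\alpha$. Suppose we are lucky and $\sum_j|f^j_\alpha|\ge\delta/2$ on $X$, so that the equations are solvable. To extract any weak-star cluster point of $g^j_\alpha$ we still need a bound for $\|g^j_\alpha\|$, and here the attempt stops. (Even with a bound, the product is only separately continuous, so more would be needed.) The hypothesis $\sigma(A)=X$ says that solutions exist; it says nothing about their size. Formula (1.2) shows what can happen: on $X_n$ with $r=\frac12$ the data $z,w$ satisfy $\|z\|,\|w\|\le1$ and $\max(|z|,|w|)\ge\frac12$ for every $n$, but every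 solution of $zg_1+wg_2=1$ has $\|g_1\|+\|g_2\|\ge2^n$.

This suggests how to disprove the statement. We place copies of all the $X_n$ in one algebra, separated by idempotents, and take elements of the bidual that equal $z$ and $w$ on each copy. A solution in the bidual has a single finite norm, and cutting it down to the $n$-th copy must violate Lemma 2 for large $n$. The elements to be used are not continuous at the point where the copies accumulate, in agreement with the remark above, but Lemma 4 places them in $A^{**}$.

## 5. Shrinking copies of $X_n$ in $\mathbb C^2$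

Put $r_n=1-\frac1{2\sqrt n}$ for $n\ge1$. Then
$$\tfrac12\le r_n<1,\qquad r_n\to1,\qquad r_n^n\le e^{-\sqrt n/2}\to0. \tag{5.1}$$
(For Theorem 1 alone the constant choice $r_n=\frac12$ would do. The condition $r_n\to1$ is needed in Theorem 2.) From now on $X_n$, $Z_n$, $\mu_n$ are those of Section 1 with $r=r_n$. Let
$$c_n=2^{-n},\quad \rho_n=\tfrac18 2^{-n},\quad \tau_n(z,w)=(c_n+\rho_nz,\ \rho_nw),\quad K_n=\tau_n(X_n),\quad K=\{0\}\cup\bigcup_{n\ge1}K_n\subset\mathbb C^2 .$$
The first coordinate maps $K_n$ into the disc $\Delta_n=\{|\zeta-c_n|\le\rho_n\}$, whose points have modulus between $\frac78 2^{-n}$ and $\frac98 2^{-n}$. Since $\frac98 2^{-n-1}=\frac9{16}2^{-n}<\frac78 2^{-n}$, the $\Delta_n$ are pairwise disjoint, and they shrink to $0$. Hence $K$ is compact (a sequence in $K$ either has infinitely many terms in one $K_n$ or has a subsequence tending to $0$), and each $K_n$ is open and closed in $K$. Let $e_n=1_{K_n}\in C(K)$ and $A=P(K)$.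

**Lemma 6.** (i) $e_n\in A$. (ii) $A=\{f\in C(K): f\circ\tau_n\in P(X_n)\text{ for all }n\}$. (iii) $\sigma(A)=K$; in particular $K$ is polynomially convex.

*Proof.* (i) Let $\Delta'=\{|\zeta|\le\frac98 2^{-n-1}\}$. It contains $0$ and all $\Delta_m$ with $m>n$, and by the computation above it is disjoint from $\Delta_1,\dots,\Delta_n$. The union $\Delta_1\cup\dots\cup\Delta_n\cup\Delta'$ of disjoint closed discs has connected complement. By Runge's theorem, polynomials in one variable converge uniformly on it to the function that is $1$ on $\Delta_n$ and $0$ on the other discs. Inserting the first coordinate gives polynomials converging to $e_n$ uniformly on $K$.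

(ii) If polynomials $p_k\to f$ uniformly on $K$, then $p_k\circ\tau_n$ are polynomials (as $\tau_n$ is affine) converging to $f\circ\tau_n$ uniformly on $X_n$. Conversely, let $f\in C(K)$ with all $f\circ\tau_n\in P(X_n)$. Subtracting a constant, assume $f(0)=0$. The function $f-\sum_{n\le N}e_nf$ equals $f$ on $\{0\}\cup\bigcup_{n>N}K_n$ and $0$ elsewhere. Since these sets shrink to $0$ and $f(0)=0$, we get $f=\sum_ne_nf$ uniformly. If polynomials $p_k\to f\circ\tau_n$ uniformly on $X_n$, then $e_n\cdot(p_k\circ\tau_n^{-1})$ is a product of $e_n\in A$ with a polynomial, and converges uniformly to $e_nf$. So $e_nf\in A$ and $f\in A$.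

(iii) Let $\chi\in\sigma(A)$. Each $\chi(e_n)$ is $0$ or $1$. If $\chi(e_n)=1$ for some $n$, then $\chi(f)=\chi(e_nf)$ for all $f\in A$. By (ii), $e_nA\cong P(X_n)$ through $\tau_n$, and $\chi$ induces a unital character of $P(X_n)$, which is evaluation at a point of $X_n$. So $\chi$ is evaluation at a point of $K_n$. If $\chi(e_n)=0$ for all $n$, then the uniformly convergent series $f=f(0)+\sum_ne_n(f-f(0))$ gives $\chi(f)=f(0)$. Thus $\sigma(A)=K$, and since $\sigma(P(K))$ is the hull of $K$, $K$ is polynomially convex. $\square$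

## 6. Two bounded-below elements generating a proper ideal

**Step 1: the elements $F_1,F_2$.** We define functions that reproduce the coordinates $z,w$ on every copy $K_n$, and check that they belong to $A^{**}$. Let
$$f_1(\tau_n(z,w))=z,\quad f_2(\tau_n(z,w))=w\quad\text{for }(z,w)\in X_n,\qquad f_1(0)=1,\quad f_2(0)=0 .$$
These are Borel functions bounded by $1$. By Lemma 6(ii), $u_n:=e_nf_1$ and $v_n:=e_nf_2$ lie in $A$. Pointwise on $K$,
$$f_1=\lim_{N\to\infty}\Bigl(\sum_{n\le N}u_n+1-\sum_{n\le N}e_n\Bigr),\qquad f_2=\lim_{N\to\infty}\sum_{n\le N}v_n .$$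
At $0$ the terms are $1$ and $0$, and on $K_m$ they equal $f_1$, $f_2$ once $N\ge m$. All terms are in $A$ and bounded by $1$. By Lemma 4, $F_j:=J(f_j)\in A^{**}$ and $\|F_j\|\le1$. By (1.1) and (5.1), $\max(|f_1|,|f_2|)\ge\frac12$ on $K$. Since $J$ preserves absolute values, maxima and order,
$$\max(|F_1|,|F_2|)\ge\tfrac12\quad\text{on }Y. \tag{6.1}$$
Since $J$ is multiplicative, $e_nF_1=J(e_nf_1)=u_n$ and $e_nF_2=v_n$.

**Step 2: Lemma 2 on the bidual.** We transfer the estimate of Lemma 2 from $P(X_n)$ to $A^{**}$. Regard $\mu_n$ as a probability measure on $K_n$ by pushing it forward under $\tau_n$. For $g\in A$ we have $\int u_ng\,d\mu_n=\int z\,(g\circ\tau_n)\,d\mu_n$, with the second integral over $X_n$, so Lemma 2 gives $|\int u_ng\,d\mu_n|\le r_n^n\|g\|$; the same holds with $v_n$. Let $G\in A^{**}$, and let $g_\alpha\in A$ be a net with $\|g_\alpha\|\le\|G\|$ and $g_\alpha\to G$ weak-star. Multiplication by $u_n$ is weak-star continuous, so $\langle u_nG,\mu_n\rangle=\lim\int u_ng_\alpha\,d\mu_n$, and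
$$|\langle u_nG,\mu_n\rangle|\le r_n^n\|G\|,\qquad|\langle v_nG,\mu_n\rangle|\le r_n^n\|G\|\qquad(G\in A^{**}). \tag{6.2}$$

**Step 3: no solution.** Suppose $F_1G_1+F_2G_2=1$ with $G_1,G_2\in A^{**}$. Multiplying by $e_n$ gives $u_nG_1+v_nG_2=e_n$. Pairing with $\mu_n$ and using (6.2),
$$1=\langle e_n,\mu_n\rangle\le r_n^n\,(\|G_1\|+\|G_2\|)\qquad\text{for all }n,$$
which contradicts $r_n^n\to0$. So $F_1,F_2$ generate a proper ideal of the commutative unital Banach algebra $A^{**}$, and some $\varphi\in\sigma(A^{**})$ vanishes at both. By (6.1), $\varphi$ is not evaluation at a point of $Y$. With Lemma 6 this proves Theorem 1. $\blacksquare$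

## 7. Discrete Cauchy integrals and bidiscs of characters

Theorem 1 produces $\varphi$ from a maximal ideal. We now want explicit characters. Limits of point evaluations $\delta_{x_n}$, $x_n\in K_n$, cannot help: since $Y$ is compact, $\lim_{n\to\mathcal U}\delta_{x_n}$ is again a point of $Y$. Instead we use measures $\nu_n$ on the crossing points that are multiplicative on $A$ only up to an error tending to $0$. The aim is to "evaluate at $(a,b)\in\mathbb D^2$" although $(a,b)$ need not lie on $X_n$. For one variable, Cauchy's formula on $|z|=r$ reads $k(a)=\frac1{2\pi}\int k(z)\frac{z}{z-a}\,d\theta$ with $z=re^{i\theta}$. We replace the circle by the $n$ points of $Z_n$.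

Fix $(a,b)\in\mathbb D^2$ and consider only $n$ with $r_n>\max(|a|,|b|)$, which excludes finitely many $n$. For $z\in Z_n$ put
$$c_z(a)=\frac1n\,\frac z{z-a},\qquad S_a(k)=\sum_{z\in Z_n}c_z(a)k(z),\qquad C_a=\frac{r_n}{r_n-|a|} .$$
Then $\sum_{z\in Z_n}|c_z(a)|\le C_a$, and $C_a$ stays bounded as $n\to\infty$. (We suppress $n$ in $S_a$ and $C_a$.) For $a=0$ the weights are $\frac1n$ and $S_0$ is the plain average.

**Step 1: $S_a$ is almost evaluation at $a$.** *Claim: $|S_a(k)-k(a)|\le\eta_n(a)\|k\|$ for all $k\in A(\mathbb D)$, with $\eta_n(a)\to0$ as $n\to\infty$.* Write $k=k(a)+(z-a)q$ with $q\in A(\mathbb D)$; estimating on $\mathbb T$ gives $\|q\|\le2\|k\|/(1-|a|)$. First,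
$$S_a(1)=\frac1n\sum_{z\in Z_n}\frac1{1-a/z}=\sum_{m\ge0}a^m\,\frac1n\sum_{z\in Z_n}z^{-m}=\sum_{l\ge0}\Bigl(\frac a{r_n}\Bigr)^{nl}=\frac1{1-(a/r_n)^n}\to1,$$
because the average of $z^{-m}$ over $Z_n$ is $r_n^{-m}$ if $n$ divides $m$ and $0$ otherwise, and because $|a|/r_n\to|a|<1$. Second, $S_a((z-a)q)=\frac1n\sum_{z\in Z_n}zq(z)$, which by Lemma 1 has modulus at most $r_n^n\|q\|$. Hence the claim holds with
$$\eta_n(a)=|S_a(1)-1|+\frac{2r_n^n}{1-|a|}\to0 .$$

**Step 2: the product functional is almost multiplicative.** For $g\in P(X_n)$ put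
$$R_g(w)=\sum_{z\in Z_n}c_z(a)g(z,w),\qquad\Theta_n(g)=\sum_{z,w\in Z_n}c_z(a)c_w(b)g(z,w)=S_b(R_g).$$
The slices $g(z,\cdot)$, $z\in Z_n$, lie in $A(\mathbb D)$, so $R_g\in A(\mathbb D)$ and $\|R_g\|\le C_a\|g\|$. *Claim: $|\Theta_n(gh)-\Theta_n(g)\Theta_n(h)|\le\kappa_n\|g\|\|h\|$ for $g,h\in P(X_n)$, with $\kappa_n\to0$.*

Let $w\in Z_n$. Then $g(\cdot,w)$, $h(\cdot,w)$ and $(gh)(\cdot,w)$ are in $A(\mathbb D)$, and Step 1 shows that $R_g(w)$, $R_h(w)$, $R_{gh}(w)$ differ from $g(a,w)$, $h(a,w)$, $g(a,w)h(a,w)$ by at most $\eta_n(a)\|g\|$, $\eta_n(a)\|h\|$, $\eta_n(a)\|g\|\|h\|$. Therefore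
$$|R_{gh}-R_gR_h|\le|R_{gh}-g(a,w)h(a,w)|+|g(a,w)-R_g||h(a,w)|+|R_g||h(a,w)-R_h|\le(2+C_a)\eta_n(a)\|g\|\|h\|$$
at every $w\in Z_n$. Applying $S_b$, which only sees $Z_n$,
$$|\Theta_n(gh)-S_b(R_gR_h)|\le C_b(2+C_a)\,\eta_n(a)\,\|g\|\|h\| .$$
Now use Step 1 in the second variable, at the point $b$. Since $R_gR_h\in A(\mathbb D)$,
$$|S_b(R_gR_h)-R_g(b)R_h(b)|\le\eta_n(b)C_a^2\|g\|\|h\|,$$
and $|R_g(b)-\Theta_n(g)|\le\eta_n(b)C_a\|g\|$, and the same for $h$. With $|R_h(b)|\le C_a\|h\|$ and $|\Theta_n(g)|\le C_aC_b\|g\|$ this gives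
$$|R_g(b)R_h(b)-\Theta_n(g)\Theta_n(h)|\le\eta_n(b)C_a^2(1+C_b)\|g\|\|h\| .$$
Adding the three estimates proves the claim, with $\kappa_n=C_b(2+C_a)\eta_n(a)+C_a^2(2+C_b)\eta_n(b)\to0$.

**Step 3: the characters.** Let $\nu_n=\nu_{n,a,b}=\sum_{z,w\in Z_n}c_z(a)c_w(b)\,\delta_{\tau_n(z,w)}$, a measure on $K_n\subset K$ with $\|\nu_n\|\le C_aC_b$. For $g,h\in A$, Step 2 applied to $g\circ\tau_n,h\circ\tau_n$ says $|\langle gh,\nu_n\rangle-\langle g,\nu_n\rangle\langle h,\nu_n\rangle|\le\kappa_n\|g\|\|h\|$. For $G,H\in A^{**}$ take nets $g_\alpha\to G$, $h_\beta\to H$ in $A$ bounded by $\|G\|$, $\|H\|$. Taking the limit in $\alpha$ with $h_\beta$ fixed, and then in $\beta$, by separate weak-star continuity,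
$$|\langle GH,\nu_n\rangle-\langle G,\nu_n\rangle\langle H,\nu_n\rangle|\le\kappa_n\|G\|\|H\|\qquad(G,H\in A^{**}).$$
Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Since $|\langle G,\nu_n\rangle|\le C_aC_b\|G\|$ with $C_aC_b$ bounded in $n$, the limit
$$\varphi_{\mathcal U,a,b}(G)=\lim_{n\to\mathcal U}\langle G,\nu_{n,a,b}\rangle$$
exists and is a bounded multiplicative linear functional, and $\varphi_{\mathcal U,a,b}(1)=\lim S_a(1)S_b(1)=1$. By Step 1 with $k(z)=z$,
$$\varphi_{\mathcal U,a,b}(F_1)=\lim\int f_1\,d\nu_n=\lim S_a(z)S_b(1)=a,\qquad\varphi_{\mathcal U,a,b}(F_2)=\lim S_a(1)S_b(w)=b .$$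
So $(a,b)\mapsto\varphi_{\mathcal U,a,b}$ is injective. For $a=b=0$ we have $\nu_n=\mu_n$, the measure of Section 6.

**Step 4: holomorphy.** Fix $G\in A^{**}$ and $0<s<1$. For all large $n$ we have $r_n\ge\frac{1+s}2$. For such $n$ the function
$$(a,b)\mapsto\langle G,\nu_{n,a,b}\rangle=\sum_{z,w\in Z_n}c_z(a)c_w(b)\langle G,\delta_{\tau_n(z,w)}\rangle$$
is holomorphic on $\{|a|,|b|<s\}$ and bounded there by $C_aC_b\|G\|\le\bigl(\frac2{1-s}\bigr)^2\|G\|$. By Cauchy's estimates these functions are uniformly Lipschitz on each smaller closed bidisc. So their pointwise convergence along $\mathcal U$ is uniform there (test it on a finite net of points): for each $\varepsilon>0$ some $n$ makes the difference from the limit less than $\varepsilon$ on the whole closed bidisc. A uniform limit of holomorphic functions is holomorphic, and $s<1$ was arbitrary.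

**Step 5: not in the image of $Y$, and any bound $r<1$.** We modify $F_1,F_2$ on finitely many copies to improve the lower bound. Given $r<1$, choose $N$ with $r_n\ge r$ for all $n\ge N$. Let $f_1^{(N)}=1$, $f_2^{(N)}=0$ on $\bigcup_{n<N}K_n$, and $f_j^{(N)}=f_j$ elsewhere on $K$. These are again pointwise limits of bounded sequences in $A$: replace $u_n$ by $e_n$ and $v_n$ by $0$ for $n<N$ in the formulas of Section 6. So $F_j^{(N)}=J(f_j^{(N)})\in A^{**}$ and $\|F_j^{(N)}\|\le1$. Since $\max(|f_1^{(N)}|,|f_2^{(N)}|)\ge r$ on $K$, we have $\max(|F_1^{(N)}|,|F_2^{(N)}|)\ge r$ on $Y$. On the other hand $\langle F_j^{(N)},\nu_n\rangle=\langle F_j,\nu_n\rangle$ for $n\ge N$, and $\mathcal U$ is free, so $\varphi_{\mathcal U,a,b}$ takes the values $a$ and $b$ at $F_1^{(N)}$ and $F_2^{(N)}$. Choosing $r$ with $\max(|a|,|b|)<r<1$ shows that $\varphi_{\mathcal U,a,b}$ is not evaluation at a point of $Y$. For $a=b=0$ and any $r<1$, the character $\varphi_{\mathcal U,0,0}$ vanishes at $F_1^{(N)}$ and $F_2^{(N)}$, so $F_1^{(N)}G_1+F_2^{(N)}G_2=1$ has no solution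 in $A^{**}$. This is Theorem 1 with bound $r$.

**Step 6: disjointness.** For $S\subset\mathbb N$ let $E_S=J(1_{\bigcup_{n\in S}K_n})$. It lies in $A^{**}$, since the indicator is the pointwise limit of $\sum_{n\in S,\,n\le N}e_n$. We have $\langle E_S,\nu_n\rangle=S_a(1)S_b(1)$ for $n\in S$ and $0$ for $n\notin S$, so $\varphi_{\mathcal U,a,b}(E_S)=1$ if $S\in\mathcal U$ and $0$ otherwise. If $\mathcal U\ne\mathcal U'$, choose $S\in\mathcal U\setminus\mathcal U'$; then $E_S$ separates the two bidiscs. Theorem 2 is proved. $\blacksquare$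

## 8. One generator: reduction to the plane, and the closed disc

We turn to Theorem 3. Let $A$ be generated by $f$, i.e. let the polynomials in $f$ be dense in $A$, and let $\sigma(A)=X$. Since $A$ separates points, $f$ is injective, hence a homeomorphism of $X$ onto $K:=f(X)$, and $A\cong P(K)$. All characters of $P(K)$ are then evaluations at points of $K$, so $K$ is polynomially convex, which for compact $K\subset\mathbb C$ means that $\mathbb C\setminus K$ is connected. Conversely, if $\mathbb C\setminus K$ is connected, $P(K)$ is generated by $z$ and has spectrum $K$. So from now on $A=P(K)$, $X=K\subset\mathbb C$ compact, $\mathbb C\setminus K$ connected. By Lemma 5 we must solve $\sum_jF^jG^j=1$ in $A^{**}$ whenever $\sum_j|F^j|\ge\delta$ on $Y$.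

We shall use Carleson's corona theorem with bounds: for $N$, $\delta>0$ and $M$ there is a constant $C(N,\delta,M)$ such that if $h^1,\dots,h^N\in H^\infty(\mathbb D)$, $\|h^j\|_\infty\le M$ and $\sum_j|h^j|\ge\delta$ on $\mathbb D$, then there are $g^j\in H^\infty(\mathbb D)$ with $\sum_jh^jg^j=1$ and $\|g^j\|_\infty\le C(N,\delta,M)$.

Consider first $K=\overline{\mathbb D}$, with normalized Lebesgue measure $m$ on $\mathbb T$. By the maximum principle $A=A(\mathbb D)$ embeds isometrically in $C(\mathbb T)$, so $A^{**}$ can be computed in $M(\mathbb T)^*$, as the set of functionals vanishing on $A^\perp\cap M(\mathbb T)$. By the classical F. and M. Riesz theorem these annihilating measures are absolutely continuous with respect to $m$. Splitting $M(\mathbb T)=L^1(m)\oplus M_s$, with $M_s$ the singular measures, we get $A^{**}\cong H^\infty(m)\oplus M_s^*$, where $H^\infty(m)\subset L^\infty(m)$ is the annihilator of $A^\perp\cap L^1(m)$. On the second summand there is no analyticity, and one divides as in $C(X)$. On the first, the Poisson extension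 $\tilde F$ of $F\in H^\infty(m)$ is in $H^\infty(\mathbb D)$. One solves there by Carleson's theorem and returns to $\mathbb T$. The return uses that $h\in H^\infty(\mathbb D)$ is the extension of a weak-star cluster point of the dilates $h(\rho_nz)$, $\rho_n\uparrow1$, and that $\tilde F=0$ forces $F=0$, because a bounded function on $\mathbb T$ is determined by its Poisson integral.

For general $K$ we need substitutes for each ingredient: the splitting of annihilating measures (over possibly infinitely many components of $K^\circ$), the lift of bounded holomorphic functions, and the injectivity of $F\mapsto\tilde F$. Besides Carleson's theorem and Carathéodory's kernel theorem we use the following.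

* (W) Walsh–Lebesgue: real parts of polynomials are dense in $C_{\mathbb R}(\partial K)$ (e.g. Gamelin, *Uniform Algebras*, Ch. II). Hence each $\zeta\in K$ has a unique representing probability measure $\lambda_\zeta$ on $\partial K$, that is, $\int f\,d\lambda_\zeta=f(\zeta)$ for $f\in A$; and $\lambda_\zeta=\delta_\zeta$ if $\zeta\in\partial K$.
* (R) Abstract F. and M. Riesz theorem (same source): if $\nu\in M(\partial K)$, $\nu\perp A$, and $\nu=\nu_a+\nu_s$ is the Lebesgue decomposition with respect to $\lambda_\zeta$, then $\nu_a\perp A$ and $\nu_s\perp A$.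
* (C) For a compactly supported measure $\nu$ on $\mathbb C$, $\int\frac{d|\nu|(z)}{|z-\zeta|}<\infty$ for area-a.e. $\zeta$, and if the Cauchy transform $\hat\nu(\zeta)=\int\frac{d\nu(z)}{z-\zeta}$ vanishes a.e., then $\nu=0$.

Here $\nu\perp A$ means $\int f\,d\nu=0$ for all $f\in A$. For $K=\overline{\mathbb D}$, $\lambda_\zeta$ is the Poisson kernel at $\zeta$ times $m$ if $|\zeta|<1$. In (C), the first part is Fubini's theorem, since $1/|\zeta|$ is locally integrable. For the second part, integrating $\phi(z)=\frac1\pi\int\frac{\bar\partial\phi(\zeta)}{z-\zeta}\,d\mathrm{area}(\zeta)$ for a test function $\phi$ against $\nu$ gives $\int\phi\,d\nu=\frac1\pi\int\bar\partial\phi\;\hat\nu\,d\mathrm{area}=0$.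

## 9. Cauchy transforms of annihilating measures

This section gives the device by which (C) will be applied: annihilating measures have many zeros in their Cauchy transform.

**Lemma 7.** Let $\nu\in M(\partial K)$, $\nu\perp A$. Then $\hat\nu(\zeta)=0$ in each of these cases: (a) $\zeta\notin K$; (b) $\zeta\in\partial K$ and $\int\frac{d|\nu|(z)}{|z-\zeta|}<\infty$; (c) $\zeta\in K^\circ$ and $\nu$ is singular to $\lambda_\zeta$.

*Proof.* (a) By Runge's theorem $1/(z-\zeta)\in A$. In cases (b) and (c) suppose $c=\hat\nu(\zeta)\ne0$, and consider the finite measure $\beta=\frac{\nu}{c(z-\zeta)}$. For a polynomial $p$,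
$$\int p\,d\beta=\frac1c\int\frac{p-p(\zeta)}{z-\zeta}\,d\nu+\frac{p(\zeta)}c\int\frac{d\nu}{z-\zeta}=p(\zeta),$$
because $\frac{p-p(\zeta)}{z-\zeta}$ is a polynomial. So $\beta-\lambda_\zeta\perp A$. Moreover $\beta$ is singular to $\lambda_\zeta$: in (c) by hypothesis, and in (b) because $\lambda_\zeta=\delta_\zeta$ and finiteness of the integral forces $|\nu|(\{\zeta\})=0$. Thus $\beta$ is the singular part of $\beta-\lambda_\zeta$ with respect to $\lambda_\zeta$, and (R) gives $\beta\perp A$. But $\int1\,d\beta=1$, a contradiction. $\square$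

## 10. Approximation on the components of the interior

Let $\Omega_i$ be the components of $K^\circ$ (finitely or countably many, possibly none). Choose $z_i\in\Omega_i$ and write $\lambda_i=\lambda_{z_i}$.

**Simple connectivity.** *If $W\subset\mathbb C$ is a bounded open set such that every point of $\mathbb C\setminus W$ has winding number $0$ with respect to every closed curve in $W$, then each component $\Omega$ of $W$ is simply connected.* Let $\gamma$ be a closed curve in $\Omega$, let $p\notin\Omega$ have nonzero winding number, and let $D$ be the component of $\mathbb C\setminus\gamma$ containing $p$. The winding number is constant and nonzero on $D$, so $D$ is bounded and $D\subset W$. Its boundary is nonempty and contained in $\gamma\subset\Omega$, so the connected set $D\subset W$ meets $\Omega$; hence $D\subset\Omega$ and $p\in\Omega$, a contradiction. For $W=K^\circ$ the hypothesis holds: for points of $\mathbb C\setminus K$ because $\mathbb C\setminus K$ is connected, unbounded and disjoint from $\gamma$; for points of $\partial K\setminus K^\circ=\partial K$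 because the winding number is locally constant off $\gamma$ and each point of $\partial K$ is a limit of points of $\mathbb C\setminus K$. So each $\Omega_i$ is simply connected.

**Harnack comparison.** For $\zeta\in\Omega_i$ there is $C=C(\zeta)$ with
$$C^{-1}\lambda_i\le\lambda_\zeta\le C\lambda_i. \tag{10.1}$$
To see this, let $v\ge0$ in $C_{\mathbb R}(\partial K)$ and $\varepsilon>0$. By (W) there is a polynomial $p$ with $|\operatorname{Re}p-v|\le\varepsilon$ on $\partial K$. Then $\operatorname{Re}p+\varepsilon\ge0$ on $\partial K$, hence on $K$ by the maximum principle. Harnack's inequality on $\Omega_i$ gives $\operatorname{Re}p(\zeta)+\varepsilon\le C(\operatorname{Re}p(z_i)+\varepsilon)$ and the same with $\zeta$ and $z_i$ exchanged. Since $\operatorname{Re}p(\zeta)=\int\operatorname{Re}p\,d\lambda_\zeta$, letting $\varepsilon\to0$ yields $\int v\,d\lambda_\zeta\le C\int v\,d\lambda_i$ and the reverse inequality.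

**Outer neighborhoods.** Let $V_n$ be the open $\frac1n$-neighborhood of $K$, and let $W_n$ be the complement of the unbounded component of $\mathbb C\setminus V_n$. That component is closed, so $W_n$ is open; it is bounded, contains $V_n\supset K$, and decreases with $n$. Points outside $W_n$ lie in an unbounded connected set disjoint from $W_n$, so they have winding number $0$ with respect to closed curves in $W_n$, and the components of $W_n$ are simply connected. Also $\bigcap_nW_n=K$: a point $\zeta\notin K$ can be joined to $\infty$ by a path in $\mathbb C\setminus K$. The path has positive distance from $K$, so it misses $V_n$ for large $n$, and then $\zeta\notin W_n$. Functions holomorphic on $W_n$ restrict to elements of $A$ by Runge's theorem.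

**Riemann maps.** Fix $i$. Let $U_n$ be the component of $W_n$ containing $z_i$. Then $U_{n+1}\subset U_n$ and $\Omega_i\subset U_n$. Let $\psi_n:U_n\to\mathbb D$ and $\psi:\Omega_i\to\mathbb D$ be the Riemann maps vanishing at $z_i$ with positive derivative there. The kernel of the decreasing sequence $(U_n)$ at $z_i$ is the component of $(\bigcap U_n)^\circ$ containing $z_i$. Since $\Omega_i\subset\bigcap U_n\subset K$, this component is $\Omega_i$. By Carathéodory's kernel theorem $\psi_n^{-1}\to\psi^{-1}$ locally uniformly on $\mathbb D$. It follows that $\psi_n\to\psi$ locally uniformly on $\Omega_i$. Indeed, any subsequence has a further subsequence converging locally uniformly on $\Omega_i$ to some $g$ with $|g|\le1$, $g(z_i)=0$, so $|g|<1$; passing to the limit in $\psi_n^{-1}(\psi_n(z))=z$ gives $\psi^{-1}(g(z))=z$, i.e. $g=\psi$.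

**Lemma 8.** (a) For $h\in H^\infty(\Omega_i)$ there are $h_n\in A$ with $\|h_n\|\le\|h\|_\infty$ and $h_n\to h$ pointwise on $\Omega_i$. (b) For $j\ne i$ there are $f_n\in A$ with $\|f_n\|\le1$, $f_n(z_i)=0$ and $|f_n(z_j)|\to1$.

*Proof.* (a) Let $h_n=h\circ\psi^{-1}\circ\psi_n$ on $U_n$ and $0$ on $W_n\setminus U_n$. This is holomorphic on $W_n$ and bounded by $\|h\|_\infty$, and $\psi_n(z)\to\psi(z)$ gives $h_n(z)\to h(z)$ on $\Omega_i$.

(b) Let $f_n=\psi_n$ on $U_n$ and $1$ on $W_n\setminus U_n$. If $|f_n(z_j)|\not\to1$, then along a subsequence $z_j\in U_n$ and $\psi_n(z_j)\to\alpha\in\mathbb D$. So $z_j=\psi_n^{-1}(\psi_n(z_j))\to\psi^{-1}(\alpha)\in\Omega_i$, contradicting $z_j\in\Omega_j$. $\square$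

**Lemma 9.** For $i\ne j$ the measures $\lambda_i$ and $\lambda_j$ are mutually singular.

*Proof.* Let $\lambda_j=\alpha+s$ with $\alpha\ll\lambda_i$ and $s$ singular to $\lambda_i$. We first show that $\alpha$ is $0$ or a multiple of $\lambda_j$. If $f\in A$ and $f(z_j)=0$, then $\int gf\,d\lambda_j=g(z_j)f(z_j)=0$ for $g\in A$, so $f\lambda_j\perp A$. By (R) its $\lambda_i$-absolutely continuous part $f\alpha$ annihilates $A$, and $\int f\,d\alpha=0$. Hence $\int f\,d\alpha=\alpha(\partial K)f(z_j)$ for all $f\in A$. If $\alpha\ne0$, then $\alpha/\alpha(\partial K)$ is a representing probability measure for $z_j$, so by uniqueness $\alpha=\alpha(\partial K)\lambda_j$, and $\lambda_j\ll\lambda_i$.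

Now suppose $\lambda_i,\lambda_j$ are not mutually singular. By the above and by symmetry they are mutually absolutely continuous. Take $f_n$ from Lemma 8(b), multiplied by unimodular constants and passed to a subsequence so that $f_n(z_j)\to1$. Let $\Phi$ be a weak-star cluster point of $(f_n)$ in $L^\infty(\lambda_i+\lambda_j)$. Then $|\Phi|\le1$ and $\int\Phi\,d\lambda_j=\lim f_n(z_j)=1$, so $\Phi=1$ $\lambda_j$-a.e., hence $\lambda_i$-a.e. But $\int\Phi\,d\lambda_i=\lim f_n(z_i)=0$, a contradiction. $\square$

## 11. The decomposition of $P(K)^{**}$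

**Step 1: annihilating measures split.** *Let $\nu\in M(\partial K)$, $\nu\perp A$, and let $\nu_i$ be its $\lambda_i$-absolutely continuous part. Then $\nu_i\perp A$, $\sum_i\|\nu_i\|\le\|\nu\|$ and $\nu=\sum_i\nu_i$.* The first assertion is (R), and the second follows from Lemma 9. Let $\nu'=\nu-\sum_i\nu_i\perp A$. Its $\lambda_i$-absolutely continuous part is $\nu_i-\nu_i=0$, because for $j\ne i$ the measure $\nu_j\ll\lambda_j$ is singular to $\lambda_i$. So $\nu'$ is singular to every $\lambda_i$, and by (10.1) to every $\lambda_\zeta$, $\zeta\in K^\circ$. By Lemma 7, $\widehat{\nu'}=0$ off $K$, on $K^\circ$, and (with the first part of (C)) a.e. on $\partial K$. Hence $\nu'=0$ by (C).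

**Step 2: moving to $\partial K$.** We realize $A^{**}$ inside $M(\partial K)^*$. Restricting functionals from $M(K)$ to $M(\partial K)$ is a map $C(Y)=M(K)^*\to M(\partial K)^*$. It is the bidual of the restriction map $C(K)\to C(\partial K)$. It leaves the components $\Lambda_\nu$, $\nu\ge0$ on $\partial K$, unchanged, so by Lemma 3 it is a $*$-homomorphism. It is onto by the Hahn–Banach theorem. By the maximum principle $C(K)\to C(\partial K)$ is isometric on $A$. Therefore its bidual maps $A^{**}$ isometrically onto the weak-star closure of $A|_{\partial K}$, which is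
$$\mathcal N=\{\Lambda\in M(\partial K)^*:\ \Lambda=0\text{ on }A^\perp\cap M(\partial K)\}.$$
From now on we identify $A^{**}$ with the algebra $\mathcal N$.

**Step 3: the summands.** Let $M_s\subset M(\partial K)$ be the space of measures singular to every $\lambda_i$. By Lemma 9, every $\nu\in M(\partial K)$ is uniquely $\sum_i\nu_i+\nu_s$ with $\nu_i\in L^1(\lambda_i)$, $\nu_s\in M_s$ and $\|\nu\|=\sum_i\|\nu_i\|+\|\nu_s\|$. Taking duals,
$$M(\partial K)^*=\Bigl(\bigoplus\nolimits_\infty L^\infty(\lambda_i)\Bigr)\oplus_\infty M_s^*,\qquad\Lambda\leftrightarrow\bigl((\Lambda_i)_i,\Lambda_s\bigr),\quad\Lambda_i=\Lambda_{\lambda_i},\ \Lambda_s=\Lambda|_{M_s}. \tag{11.1}$$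
This is a decomposition of C*-algebras: by Lemma 3 the maps $\Lambda\mapsto\Lambda_i$ are $*$-homomorphisms. Further, since $|\nu|\in M_s$ and $L^1(|\nu|)\subset M_s$ for $\nu\in M_s$, the annihilator of $M_s$ is $\{\Lambda:\Lambda_\nu=0\text{ for all }0\le\nu\in M_s\}$, which by Lemma 3 is a closed $*$-ideal. The quotient by it, with the quotient norm, is $M_s^*$ by the Hahn–Banach theorem. Thus $M_s^*$ is a commutative unital C*-algebra $C(Y_s)$ (if $M_s=0$, this summand is absent). The composition $C(Y)\to M(\partial K)^*\to C(Y_s)$ is a surjective $*$-homomorphism, so each point of $Y_s$ is a point of $Y$: $Y_s$ is a closed subset of $Y$, and $F_s$ is the restriction of $F\in C(Y)$ to $Y_s$.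

By Step 1, a functional vanishes on $A^\perp\cap M(\partial K)$ if and only if each $\Lambda_i$ vanishes on $A^\perp\cap L^1(\lambda_i)$, and there is no condition on $\Lambda_s$. So
$$A^{**}\cong\mathcal N=\Bigl(\bigoplus\nolimits_\infty H^\infty(\lambda_i)\Bigr)\oplus_\infty M_s^*, \tag{11.2}$$
$$H^\infty(\lambda_i)=\Bigl\{\Lambda\in L^\infty(\lambda_i):\ \int\Lambda\,d\nu=0\ \text{ for all }\nu\in A^\perp\cap L^1(\lambda_i)\Bigr\}.$$
Each $\Lambda\in H^\infty(\lambda_i)$, extended by $0$ in the other components, is an element of $\mathcal N$. Since $\mathcal N$ is an algebra, so is $H^\infty(\lambda_i)$.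

**Step 4: holomorphic extensions.** For $\Lambda\in H^\infty(\lambda_i)$ and $\zeta\in\Omega_i$ put $\tilde\Lambda(\zeta)=\int\Lambda\,d\lambda_\zeta$; by (10.1), $\lambda_\zeta\in L^1(\lambda_i)$. If $F\in A^{**}$ has $i$-th component $F_i=\Lambda$, then $\tilde\Lambda(\zeta)=\langle F,\lambda_\zeta\rangle$. Since $\delta_\zeta-\lambda_\zeta\perp A$ as a measure on $K$,
$$\tilde F_i(\zeta)=\langle F,\delta_\zeta\rangle\qquad(\zeta\in\Omega_i). \tag{11.3}$$
As $\delta_\zeta$ is a character of $C(K)^{**}$, the map $\Lambda\mapsto\tilde\Lambda$ is multiplicative on $H^\infty(\lambda_i)$. If $f_\alpha\in A$ is a net bounded by $\|F\|$ and tending weak-star to $F$, then $f_\alpha\to\tilde F_i$ pointwise on $\Omega_i$. Bounded families of holomorphic functions are equicontinuous on compact subsets, so the convergence is locally uniform and $\tilde F_i\in H^\infty(\Omega_i)$, $\|\tilde F_i\|_\infty\le\|F\|$.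

**Lemma 10 (lift).** For $h\in H^\infty(\Omega_i)$ there is $H\in H^\infty(\lambda_i)$ with $\tilde H=h$ and $\|H\|\le\|h\|_\infty$.

*Proof.* Let $H$ be a weak-star cluster point in $L^\infty(\lambda_i)$ of the functions $h_n\in A$ of Lemma 8(a). Then $\|H\|\le\|h\|_\infty$. For $\nu\in A^\perp\cap L^1(\lambda_i)$, $\int h_n\,d\nu=0$ for all $n$, so $\int H\,d\nu=0$ and $H\in H^\infty(\lambda_i)$. For $\zeta\in\Omega_i$, $\tilde H(\zeta)$ is a cluster point of $\int h_n\,d\lambda_\zeta=h_n(\zeta)\to h(\zeta)$. $\square$

**Lemma 11 (injectivity).** If $\Lambda\in H^\infty(\lambda_i)$ and $\tilde\Lambda=0$, then $\Lambda=0$.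

*Proof.* The plan is to show that $\nu=\Lambda\lambda_i$ has Cauchy transform $0$ a.e. For a polynomial $p$, multiplicativity gives $\int p\,d\nu=\widetilde{p\Lambda}(z_i)=p(z_i)\tilde\Lambda(z_i)=0$, so $\nu\perp A$. By Lemma 7, $\hat\nu=0$ off $K$ and a.e. on $\partial K$. It also vanishes on $\Omega_j$ for $j\ne i$, because there $\nu\ll\lambda_i$ is singular to $\lambda_\zeta$, by Lemma 9 and (10.1).

It remains to treat $\zeta\in\Omega_i\setminus\{z_i\}$. For $f\in A$ the function $q=\frac{f-f(\zeta)}{z-\zeta}$ (with value $f'(\zeta)$ at $\zeta$) belongs to $A$. If polynomials $p_k\to f$ uniformly on $K$, the polynomials $q_k=\frac{p_k-p_k(\zeta)}{z-\zeta}$ satisfy $|q_k-q_l|\le2\|p_k-p_l\|/\operatorname{dist}(\zeta,\partial K)$ on $\partial K$, hence on $K$ by the maximum principle, and their uniform limit is $q$. Writing out $\int q\,d\lambda_i=q(z_i)$ gives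
$$\int\frac f{z-\zeta}\,d\lambda_i=\frac{f(z_i)-f(\zeta)}{z_i-\zeta}+f(\zeta)\,\hat\lambda_i(\zeta)\qquad(f\in A). \tag{11.4}$$
Extend $\Lambda$ by $0$ in the other components to $F\in\mathcal N\cong A^{**}$, and apply (11.4) to a bounded net $f_\alpha\in A$ with $f_\alpha\to F$ weak-star. Since $\frac{1}{z-\zeta}\lambda_i\in L^1(\lambda_i)$, the left side tends to $\int\frac{\Lambda}{z-\zeta}\,d\lambda_i=\hat\nu(\zeta)$. By (11.3) $f_\alpha(z_i)\to\tilde\Lambda(z_i)=0$ and $f_\alpha(\zeta)\to\tilde\Lambda(\zeta)=0$, so the right side tends to $0$. Hence $\hat\nu(\zeta)=0$. Altogether $\hat\nu=0$ a.e., so $\nu=0$ by (C), and $\Lambda=0$ $\lambda_i$-a.e. $\square$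

## 12. Solving the Bézout equation in $P(K)^{**}$

**Proof of Theorem 3.** The reduction to $A=P(K)$ was made in Section 8. By Lemma 5 it suffices to solve $\sum_jF^jG^j=1$ in $A^{**}$, given $F^1,\dots,F^N\in A^{**}$ with $\sum_j|F^j|\ge\delta>0$ on $Y$. We do this in each summand of (11.2), with bounds that do not depend on the summand.

**Step 1: the summands $H^\infty(\lambda_i)$.** For $\zeta\in\Omega_i$ we have $\delta_\zeta\in Y$, so by (11.3) $\sum_j|\tilde F^j_i(\zeta)|\ge\delta$. The set $\Omega_i$ is bounded and simply connected, so Carleson's theorem, transported by a Riemann map, gives $h^j_i\in H^\infty(\Omega_i)$ with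
$$\sum_j\tilde F^j_ih^j_i=1\ \text{ on }\Omega_i,\qquad\|h^j_i\|_\infty\le C\bigl(N,\delta,\max_k\|F^k\|\bigr),$$
a bound independent of $i$. By Lemma 10 lift $h^j_i$ to $H^j_i\in H^\infty(\lambda_i)$ with the same bound. The element $\sum_jF^j_iH^j_i-1$ of $H^\infty(\lambda_i)$ has extension $\sum_j\tilde F^j_ih^j_i-1=0$, so Lemma 11 gives $\sum_jF^j_iH^j_i=1$.

**Step 2: the summand $M_s^*$.** On $Y_s\subset Y$ we have $\sum_k|F^k|^2\ge\delta^2/N$ by the Cauchy–Schwarz inequality, so $G^j_s=\overline{F^j}/\sum_k|F^k|^2$ is in $C(Y_s)=M_s^*$, and $\sum_jF^j_sG^j_s=1$.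

**Step 3: assembly.** Since the norms $\|H^j_i\|$ are bounded uniformly in $i$, $G^j=\bigl((H^j_i)_i,G^j_s\bigr)$ is an element of $\mathcal N\cong A^{**}$, and $\sum_jF^jG^j=1$. By Lemma 5, $\sigma(A^{**})=Y/_{(A^{**})^\perp}$. $\blacksquare$

The independence of the bound in Step 1 from $i$ is what makes the assembly possible. For the algebra of Section 5 the corresponding uniformity over the blocks $K_n$ fails: by (1.2), solving $u_ng_1+v_ng_2=e_n$ with $g_1,g_2\in A$ requires $\|g_1\|+\|g_2\|\ge r_n^{-n}$, and $r_n^{-n}\to\infty$.
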